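# Debordering a sum of $k$ products of affine forms: branching programs of size $s^{O(k^2)}$

## 1. Depth-3 circuits, their limits, and branching programs

Throughout, $\mathbb F$ is a field of characteristic $0$ or of sufficiently large characteristic. Section 2 says how large.

**Definition (depth-3 circuit).** A circuit of type $\Sigma^{[k]}\Pi\Sigma$ computes a polynomial $\sum_{i\in[k]}\prod_j \ell_{ij}$, where the $\ell_{ij}$ are affine linear polynomials in $x_1,\dots,x_n$. The number $k$ is the top fan-in. The size is the number of gates and wires, counting the wires from the input variables into the bottom $\Sigma$-gates. So the size is at least the number of variables used, and at least the fan-in (the degree) of every $\Pi$-gate.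

For example, $4x_1x_2=(x_1+x_2)^2-(x_1-x_2)^2$ displays $4x_1x_2$ as the output of a circuit with $k=2$ and $\Pi$-gates of fan-in $2$. The sign is absorbed into one linear form.

**Definition (border class).** A polynomial $f\in\mathbb F[x_1,\dots,x_n]$ lies in $\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$ if there is a $g(\mathbf x,\varepsilon)$ such that

- $g$ is computed by a $\Sigma^{[k]}\Pi\Sigma$ circuit of size at most $s$ over $\mathbb F(\varepsilon)$, that is, with constants from $\mathbb F(\varepsilon)$;
- $g(\mathbf x,\varepsilon)=f(\mathbf x)+\varepsilon\,Q(\mathbf x,\varepsilon)$ with $Q\in\mathbb F[\varepsilon][\mathbf x]$.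

The constants are free: the degrees in $\varepsilon$ are not charged to the size, and negative powers of $\varepsilon$ are allowed inside the circuit. For example, in the variables $x_1,\dots,x_{2d}$,
$$\frac1\varepsilon\Bigl[\prod_{j=1}^d(x_j+\varepsilon x_{d+j})-\prod_{j=1}^d x_j\Bigr]=\sum_{j=1}^d x_{d+j}\prod_{i\ne j}x_i+\varepsilon\,(\cdots), \tag{1}$$
where the dots stand for a polynomial in $\mathbf x$ and $\varepsilon$. The factor $\varepsilon^{-1}$ can be put into one linear form of each product, so the left side is a $\Sigma^{[2]}\Pi\Sigma$ circuit. Hence the sum of $d$ products on the right lies in $\overline{\Sigma^{[2]}\Pi\Sigma}$ of size linear in $d$. For $d=2$ the identity reads $\varepsilon^{-1}[(x_1+\varepsilon x_3)(x_2+\varepsilon x_4)-x_1x_2]=x_1x_4+x_2x_3+\varepsilon x_3x_4$.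

**Definition (ABP).** An algebraic branching program is a layered directed acyclic graph with a source and a sink, whose edges are labeled by affine linear forms over $\mathbb F$. It computes the sum, over all source-to-sink paths, of the product of the labels. Its size is the number of vertices.

A product of $d$ affine forms has an ABP with $d+1$ vertices, namely a path. The limit polynomial in (1) has an ABP with $2d$ vertices. Take states $(i,0)$ and $(i,1)$ for $0\le i\le d$, where the second entry records whether the exceptional factor has been used. Put edges $(i-1,0)\to(i,0)$ and $(i-1,1)\to(i,1)$ labeled $x_i$, and $(i-1,0)\to(i,1)$ labeled $x_{d+i}$. The source is $(0,0)$, the sink is $(d,1)$, and the useless vertices $(0,1)$ and $(d,0)$ are deleted.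

**Definition (subexponential).** A function $S(s)$ is subexponential if $S(s)\le 2^{s^{o(1)}}$ as $s\to\infty$.

For example $2^{\log^3 s}$ is subexponential, since $\log^3 s=s^{o(1)}$. The function $2^{s^{1/100}}$ is not.

## 2. Logarithmic top fan-in: the problem and the theorem

A known result says that every $f\in\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$ has an ABP of size $s^{\exp(k)}$, meaning $s^{2^{O(k)}}$ with an absolute constant, for all $k$, including $k$ that grows with $s$. For constant $k$ this is $\mathrm{poly}(s)$. For $k=c\log s$ with a constant $c>0$ it is $2^{s^{\Theta(c)}\log s}$, which is no longer subexponential. The problem we treat comes from "Demystifying the border of depth-3 algebraic circuits" (https://prateekdwv.github.io/papers/border-depth3-confversion.pdf):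

*Let $k(s)=\Theta(\log s)$, and let $(f_s)_s$ be a family with $f_s\in\overline{\Sigma^{[k(s)]}\Pi\Sigma}$ of size $s$. Is there, for every such $k(s)$ and every such family, a single subexponential function $S$ such that each $f_s$ has an ABP of size at most $S(s)$?*

The answer is yes. To state the theorem we fix conventions. "Top fan-in $k$" means at most $k$. The bounds below are monotone in $k$, so we may take $k$ to be the actual number of $\Pi$-gates. Variables not used by the circuit for $g$ do not occur in $f$ and are discarded; $n$ is the number of remaining variables. Let $d$ be the maximal fan-in of a $\Pi$-gate. Counting gates and wires gives $n+1\le s$, $d+1\le s$ and $k\le s$. A constant $f$ has an ABP with $2$ vertices, which is within the first bound of Theorem 1, so in the proof $f$ is nonconstant and $n,d\ge1$. A circuit of size $1$ has no wires and gives only a constant, so whenever a bound is written as a power of $s$ we take $s\ge2$.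

**Field assumption.** $\operatorname{char}\mathbb F=0$ or $\operatorname{char}\mathbb F>2kd$. In particular $\operatorname{char}\mathbb F>2s^2$ suffices.

**Theorem 1.** There is an absolute constant $C$ such that every $f\in\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$ is computed by an ABP over $\mathbb F$ of size at most
$$s^{C}\bigl(k!\,(d+1)^{k(k+1)}+(n+1)^{k}\bigr)\ \le\ s^{k^2+2k+O(1)} .$$

**Corollary 2.** If $k(s)=\Theta(\log s)$, each $f_s$ has an ABP of size at most $S(s)=s^{k(s)^2+2k(s)+O(1)}=2^{O(\log^3 s)}$. More generally, for every $k(s)=s^{o(1)}$ with $k(s)\ge1$ we get $S(s)=2^{O(k(s)^2\log s)}=2^{s^{o(1)}}$.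

**Proposition 3.** Let $\operatorname{char}\mathbb F=0$, and let $A(k,s)$ be the maximum, over $f\in\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$, of the minimal ABP size of $f$. Fix $\delta\in(0,1]$. Then $A(\lceil s^\delta\rceil,s)$ is subexponential if and only if $A(s,s)$ is, i.e. if and only if all border depth-3 circuits of size $s$ have subexponential ABPs.

So Corollary 2 covers every $k=s^{o(1)}$, while any fixed power $k=s^\delta$ is as hard as all of border depth 3. Nothing here claims that the exponent $k^2$ is optimal.

## 3. One product, two products, and the logarithmic derivative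

**Notation.** Let $O=\mathbb F[\varepsilon]_{(\varepsilon)}$ be the ring of rational functions in $\varepsilon$ without a pole at $\varepsilon=0$. Setting $\varepsilon=0$ is a ring homomorphism $O\to\mathbb F$, called *reduction* and applied coefficientwise to polynomials and power series over $O$. The *valuation* of a nonzero polynomial over $\mathbb F(\varepsilon)$ is the minimal $\varepsilon$-adic valuation of its coefficients. For instance $\varepsilon^{-1}x_1+x_2$ has valuation $-1$, and $\varepsilon(\varepsilon^{-1}x_1+x_2)=x_1+\varepsilon x_2$ reduces to $x_1$. Dividing a nonzero polynomial by $\varepsilon$ to its valuation always gives a polynomial over $O$ with nonzero reduction.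

**The case $k=1$ by hand.** Let $g=\prod_{j\le d}\ell_j$ with nonzero $\ell_j$ of valuation $v_j$. Each $\varepsilon^{-v_j}\ell_j$ reduces to a nonzero affine polynomial $\ell_j^0$ over $\mathbb F$. So $g=\varepsilon^{v}G$ with $v=\sum v_j$, where $G$ reduces to $\prod\ell_j^0\ne0$. Since $g$ has coefficients in $O$, we get $v\ge0$. Then $f=0$ if $v>0$, and $f=\prod_j\ell_j^0$ if $v=0$. A limit of products is again a product or $0$.

**Limits term by term.** For $k=2$ one would like to reduce each term separately. Identity (1) shows where this stops: each of the two products has a pole $\varepsilon^{-1}$, and only their sum lies in $O[\mathbf x]$. The limit $f$ is not a function of the limits of the terms.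

**Extracting a coefficient of $\varepsilon$.** A more careful attempt expands everything as a series in $\varepsilon$. Suppose no term has a pole of order above $M$. Each term is $\varepsilon^{-M}$ times a product of at most $d$ forms, where we may move powers of $\varepsilon$ so that each form has coefficients in $O$. We need the coefficient of $\varepsilon^M$ in each product. A graph with vertices $(j,e)$, where $j\le d$ counts factors and $e\le M$ counts the power of $\varepsilon$ collected, computes it: the edge $(j,e)\to(j+1,e')$ carries the coefficient of $\varepsilon^{e'-e}$ in the next form. This gives about $k(d+1)(M+1)$ vertices. The attempt stops because nothing in the definition bounds $M$ in terms of $s$. Replacing $\varepsilon$ by $\varepsilon^M$ in (1) keeps the size and the limit, and raises the pole order to $M$.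

**Ranks survive limits, but the rank of a product is large.** We want a complexity measure that $\varepsilon\to0$ cannot increase, whatever the powers of $\varepsilon$. A matrix rank is one, because the vanishing of minors passes to the limit.

**Definition (Nisan rank).** For $P\in E[x_1,\dots,x_n]$ over a field $E$ and $0\le i\le n$, let $\mathrm{rk}_i(P)$ be the rank of the matrix whose rows are indexed by monomials in $x_1,\dots,x_i$, whose columns are indexed by monomials in $x_{i+1},\dots,x_n$, and whose entry is the coefficient in $P$ of the product of the two monomials.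

Two examples matter. First, the product $\prod_{j=1}^m(x_j+x_{m+j})=\sum_{R\subseteq[m]}\prod_{j\in R}x_j\prod_{j\notin R}x_{m+j}$ has $\mathrm{rk}_m=2^m$, because the nonzero part of its matrix is a permutation matrix of size $2^m$. So in this order of variables a single product already has exponential rank, and a rank bound applied to $f$ itself fails for $k=1$. Second, a *power* of one linear form has small rank. With $\lambda=\lambda'(x_{\le i})+\lambda''(x_{>i})$ we have $\lambda^a=\sum_{b=0}^a\binom ab\lambda'^{\,b}\lambda''^{\,a-b}$, so $\mathrm{rk}_i(\lambda^a)\le a+1$.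

**A product described by powers.** Let $T=\prod_{j\le d}\ell_j$ over $\mathbb F$, and let $\alpha$ be a point with all $\ell_j(\alpha)\ne0$. Restricted to the line $\alpha+z\mathbf x$, we have $T(\alpha+z\mathbf x)=T(\alpha)\prod_j(1+z\lambda_j)$ with $\lambda_j$ linear in $\mathbf x$, so
$$\frac{d}{dz}T(\alpha+z\mathbf x)=u\cdot T(\alpha+z\mathbf x),\qquad u=\sum_j\frac{\lambda_j}{1+z\lambda_j}=\sum_{p\ge0}(-1)^p\Bigl(\sum_j\lambda_j^{p+1}\Bigr)z^p .$$
Each coefficient of $u$ is a sum of $d$ powers and has $\mathrm{rk}_i\le d(p+2)$, although $T$ may have exponential rank. Writing $T(\alpha+z\mathbf x)=\sum_JT_Jz^J$ and $u=\sum_p u_pz^p$, the equation says $J\,T_J=\sum_{j<J}u_{J-1-j}T_j$. This linear recursion is essentially a branching program whose edges carry the simple polynomials $u_p$.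

For a sum $g=T_1+\dots+T_k$ the quotient $g'/g$ has no such shape. The way past this is an equation that all the $T_i$ satisfy simultaneously, with coefficients that do not depend on $i$; linearity then passes it to $g$. Such an equation has order at most $k$ and its coefficients are minors of a Wronskian matrix. Three facts make it useful. After division by $\prod_iT_i$, each coefficient is a sum of products of only $O(k^2)$ terms $\lambda/(1+z\lambda)$, so its $z$-coefficients have small rank. The equation is homogeneous, so all its coefficients can be rescaled by one power of $\varepsilon$ before the limit. And ranks survive the limit. The rest of the notes carries this out.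

## 4. Hasse derivatives and the Wronskian

**Definition (Hasse derivatives).** For a polynomial $u(z)$ over a field, $u^{[m]}$ is defined by $u(z+h)=\sum_mu^{[m]}(z)h^m$. For a polynomial $P(\mathbf y)$ in several variables write $P(\mathbf y+z\mathbf x)=\sum_{m\ge0}P^{[m]}(\mathbf y,\mathbf x)z^m$.

For example $(z^e)^{[m]}=\binom emz^{e-m}$. For $P=y_1y_2$ we get $P^{[0]}=y_1y_2$, $P^{[1]}=x_1y_2+x_2y_1$ and $P^{[2]}=x_1x_2$. The two notions agree: expanding $P(\mathbf y+(z+h)\mathbf x)=P((\mathbf y+z\mathbf x)+h\mathbf x)$ in $h$ shows that $P^{[m]}(\mathbf y+z\mathbf x,\mathbf x)$ is the $m$-th Hasse derivative in $z$ of $P(\mathbf y+z\mathbf x)$. Also, $P^{[m]}(\mathbf y,\mathbf x)$ has total degree at most $\deg P$.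

**Lemma A (Wronskian).** Let $L$ be a field with $\operatorname{char}L=0$ or $>d$, and let $u_1,\dots,u_r\in L[z]$ have degree $\le d$ and be $L$-linearly independent. Then $\det\bigl(u_i^{[m]}\bigr)_{1\le i\le r,\,0\le m<r}\ne0$.

*Proof.* The map $u\mapsto u^{[m]}$ is $L$-linear, so invertible row operations over $L$ on the $u_i$ multiply the determinant by a nonzero constant. By Gaussian elimination on leading terms we may assume $\deg u_i=e_i$ with $e_1<\dots<e_r\le d$. If $m\le e_i$, then $u_i^{[m]}$ has degree at most $e_i-m$, with coefficient of $z^{e_i-m}$ equal to $\binom{e_i}m$ times the leading coefficient of $u_i$. If $m>e_i$, then $u_i^{[m]}=0$ and $\binom{e_i}m=0$. So in the Leibniz expansion every product has degree at most $\sum_ie_i-\sum_{m<r}m$, and the coefficient of that power of $z$ in the determinant is the product of the leading coefficients times $\det\binom{e_i}m$. Since $\binom em$ is a polynomial in $e$ of degree $m$ with leading coefficient $1/m!$, column operations and the Vandermonde determinant give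
$$\det\tbinom{e_i}m=\prod_{i<j}(e_j-e_i)\Big/\prod_{m<r}m!\,.$$
This is a nonzero integer. A prime $p>d$ does not divide the numerator, whose factors lie between $1$ and $d$. Hence it does not divide the integer. $\square$

## 5. From small rank to branching programs

**Definition (DAG).** A *DAG* here is a finite directed acyclic multigraph with affine edge labels over a field, a source without incoming edges, and a different sink without outgoing edges. It need not be layered. It computes the sum over source-to-sink paths of the products of labels; "path length" always refers to source-to-sink paths.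

For example, two vertices joined by two parallel edges labeled $x_1$ and $1+x_2$ compute $1+x_1+x_2$. Two vertices without edges compute $0$. Four operations are used.

- Series composition (identify the sink of the first with the source of the second) multiplies.
- Parallel composition (identify the sources and identify the sinks) adds.
- Prefixing one edge labeled by a constant $c$ scales by $c$.
- An affine substitution in the labels substitutes in the polynomial.

Vertex counts add, up to one extra vertex per operation. Path lengths add in series and are maximized in parallel.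

**Lemma B (rank).**
(a) $\mathrm{rk}_i$ is subadditive and invariant under nonzero scaling, and $P=\sum_{t=1}^wA_t(x_{\le i})B_t(x_{>i})$ implies $\mathrm{rk}_i(P)\le w$.
(b) If $P_\varepsilon\in O[\mathbf x]$ reduces to $P\in\mathbb F[\mathbf x]$, then $\mathrm{rk}_i(P)\le\mathrm{rk}_i(P_\varepsilon)$, the latter taken over $\mathbb F(\varepsilon)$.
(c) If $\mathrm{rk}_i(P)\le w$ for all $i$ (with $w\ge1$, $n\ge1$) and $\deg P\le D$, then $P$ is computed by a DAG with at most $2nw(D+1)$ vertices and paths of length at most $n(D+1)$.

The inequality in (b) can be strict: $1+\varepsilon x_1x_2$ has $\mathrm{rk}_1=2$ and reduces to $1$, of rank $1$.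

*Proof.* (a) The matrix of a sum is the sum of the matrices, and the matrix of $A_tB_t$ is a column times a row, so it has rank at most $1$.

(b) Let $w=\mathrm{rk}_i(P_\varepsilon)$. All $(w+1)$-minors of the matrix of $P_\varepsilon$ vanish. Their reductions are the $(w+1)$-minors of the matrix of $P$, so these vanish too.

(c) For $P=0$ take the edgeless DAG. Let $P\ne0$, and let $V_i\subseteq E[x_{i+1},\dots,x_n]$ be the span of the coefficients of $P$ with respect to the monomials in $x_1,\dots,x_i$. This is the row space of the matrix defining $\mathrm{rk}_i$, so $1\le\dim V_i=\mathrm{rk}_i(P)\le w$. Also $V_0=\langle P\rangle$ and $V_n=E$. If $Q$ is the coefficient in $P$ of a monomial $\mathfrak m$ in $x_{\le i}$, then the coefficient of $x_{i+1}^e$ in $Q$ is the coefficient of $\mathfrak m\,x_{i+1}^e$ in $P$. By linearity, for every $Q\in V_i$ the coefficient of $x_{i+1}^e$ in $Q$ lies in $V_{i+1}$, and it is $0$ for $e>D$. Choose bases $B_i$ of $V_i$, written as column vectors, with $B_0=(P)$ and $B_n=(1)$. Then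
$$B_i=M_{i+1}(x_{i+1})\,B_{i+1},\qquad M_{i+1}=\sum_{e\le D}x_{i+1}^eM_{i+1,e},$$
with constant matrices $M_{i+1,e}$. So $P=M_1(x_1)\cdots M_n(x_n)$.

To realize this product, block $i\in\{1,\dots,n\}$ has vertices $(i;a,e)$, where $a$ is a row index of $M_i$ and $0\le e\le D$. Put edges $(i;a,e)\to(i;a,e+1)$ labeled $x_i$, and edges $(i;a,e)\to(i+1;b,0)$ labeled $(M_{i,e})_{ab}$; for $i=n$ the latter go to the sink. The paths from $(i;a,0)$ to $(i+1;b,0)$ sum to $\sum_ex_i^e(M_{i,e})_{ab}=(M_i)_{ab}$, so with source $(1;1,0)$ the DAG computes $P$. There are at most $nw(D+1)+1\le2nw(D+1)$ vertices, and each block contributes at most $D+1$ edges to a path. $\square$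

**Lemma C (DAG to ABP).** Consider a DAG with $V$ vertices and paths of length at most $\Lambda$. The sum of the homogeneous components of degree $\le d$ of the polynomial it computes is computed by a layered ABP with at most $((d+1)V+1)(\Lambda+2)$ vertices.

*Proof.* First truncate. Use vertices $(v,e)$ with $0\le e\le d$, where $e$ records the degree collected. An edge $v\to v'$ labeled $a+\ell$ ($a$ constant, $\ell$ homogeneous linear) gives edges $(v,e)\to(v',e)$ labeled $a$ for $e\le d$, and $(v,e)\to(v',e+1)$ labeled $\ell$ for $e<d$. The paths from $(\mathrm{src},0)$ to $(\mathrm{sink},e)$ sum to the component of degree $e$. Join all $(\mathrm{sink},e)$ to a new sink by edges labeled $1$. This graph has $(d+1)V+1$ vertices, and its source-to-sink paths have length at most $\Lambda'=\Lambda+1$.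

Then layer. Take copies $(v,t)$, $0\le t\le\Lambda'$, of every vertex $v$ of the truncated graph. Each edge $v\to v'$ yields edges $(v,t)\to(v',t+1)$ for $0\le t<\Lambda'$ with the same label, and we add edges $(\mathrm{sink},t)\to(\mathrm{sink},t+1)$ labeled $1$. The source is $(\mathrm{src},0)$ and the sink is $(\mathrm{sink},\Lambda')$. Since the old sink had no outgoing edges, a path of length $l$ in the truncated graph corresponds to exactly one path in the layered graph: it reaches $(\mathrm{sink},l)$ and then follows the added edges. Products are equal. Finally merge parallel edges by adding their labels, which stay affine. $\square$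

## 6. Proof of Theorem 1

Let $g=\sum_iT_i$ with at most $k$ nonzero terms. Each $T_i$ is $\prod_{j\le d_i}\ell_{ij}$ up to a nonzero factor in $\mathbb F(\varepsilon)$, which plays no role; the $\ell_{ij}\ne0$ are affine over $\mathbb F(\varepsilon)$ and $d_i\le d$. Then $g\in O[\mathbf x]$ reduces to $f$, and $\deg f\le d$. As $f\ne0$, there is at least one term. We write $\mathrm{poly}(s)$ for a bound by a fixed polynomial in $s$ with absolute coefficients.

**Step 1: one linear differential equation for all the terms.** This step produces an equation satisfied by $g$ along every line, with coefficients built from the $T_i$.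

Let $L=\mathbb F(\varepsilon)(\mathbf y,\mathbf x)$, and let $r$ be the $L$-dimension of the span of the polynomials $T_i(\mathbf y+z\mathbf x)\in L[z]$. These are nonzero, so $1\le r\le k$. Renumber so that $T_1,\dots,T_r$ give a basis. Then $g(\mathbf y+z\mathbf x)$ is an $L$-combination of $T_1(\mathbf y+z\mathbf x),\dots,T_r(\mathbf y+z\mathbf x)$. The coefficients of this combination do not involve $z$. Comparing coefficients of $z^m$ shows that the row $(g^{[m]}(\mathbf y,\mathbf x))_{0\le m\le r}$ is the same combination of the rows $(T_i^{[m]}(\mathbf y,\mathbf x))_{0\le m\le r}$. So the $(r+1)\times(r+1)$ determinant with the $g$-row on top of the $r$ rows of the $T_i$ vanishes. Expanding along the $g$-row,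
$$\sum_{m=0}^r(-1)^mg^{[m]}(\mathbf y,\mathbf x)\,W_m(\mathbf y,\mathbf x)=0,\qquad W_m=\det\bigl(T_i^{[c]}(\mathbf y,\mathbf x)\bigr)_{1\le i\le r,\ c\in\{0,\dots,r\}\setminus\{m\}}. \tag{2}$$
The equation is not trivial, because $W_r\ne0$: by the compatibility of the two Hasse derivatives, $W_r(\mathbf y+z\mathbf x,\mathbf x)$ is the determinant of Lemma A for $u_i=T_i(\mathbf y+z\mathbf x)$. These $u_i$ are $L$-independent of degree $\le d$, and $\operatorname{char}L=\operatorname{char}\mathbb F$ is $0$ or $>d$.

**Step 2: the limit of the equation.** This step removes $\varepsilon$ and keeps a nontrivial equation for $f$.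

Let $v$ be the minimal valuation of the nonzero $W_m$. Then $\varepsilon^{-v}W_m\in O[\mathbf y,\mathbf x]$; let $w_m\in\mathbb F[\mathbf y,\mathbf x]$ be its reduction. Not all $w_m$ vanish. Since $g\in O[\mathbf x]$, each $g^{[m]}$ has coefficients in $O$ and reduces to $f^{[m]}$. Multiplying (2) by $\varepsilon^{-v}$ and reducing gives $\sum_m(-1)^mf^{[m]}w_m=0$. Let $q\le r\le k$ be maximal with $w_q\ne0$; the leading coefficient may have died in the limit, so $q<r$ is possible. If $q=0$, the equation reads $f(\mathbf y)w_0=0$, so $f=0$, a contradiction. Hence $q\ge1$ and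
$$\sum_{m=0}^q(-1)^mf^{[m]}(\mathbf y,\mathbf x)\,w_m(\mathbf y,\mathbf x)=0,\qquad w_q\ne0. \tag{3}$$

**Step 3: a base point, and division by the product of the terms.** The $w_m$ need not have small rank. This step divides them by a common power series so that the quotients will.

Let $\tau=T_1\cdots T_r$, let $t$ be its valuation, and let $\tau_0\ne0$ be the reduction of $\varepsilon^{-t}\tau$. Each $T_i^{[c]}(\mathbf y,\mathbf x)$ has total degree at most $d$, so $w_q$ and $\tau_0$ have degree at most $rd$. Thus $\tau_0(\mathbf y)w_q(\mathbf y,\mathbf x)$ is a nonzero polynomial of degree at most $2rd\le2kd<|\mathbb F|$. By the Schwartz–Zippel lemma there are $\alpha,\beta\in\mathbb F^n$ with $\tau_0(\alpha)\,w_q(\alpha,\beta)\ne0$. In particular $\varepsilon^{-t}\tau(\alpha)$ lies in $O$ with nonzero reduction $\tau_0(\alpha)$. So it is a unit of $O$, and $\ell_{ij}(\alpha)\ne0$ for all $i\le r$ and all $j$.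

Put
$$U_m=\frac{W_m(\alpha+z\mathbf x,\mathbf x)}{\tau(\alpha+z\mathbf x)}\in\mathbb F(\varepsilon)[\mathbf x][[z]].$$
The division makes sense because $\tau(\alpha+z\mathbf x)$ has the $z$-constant term $\tau(\alpha)\ne0$, a scalar. Moreover $\varepsilon^{-t}\tau(\alpha+z\mathbf x)\in O[\mathbf x][[z]]$ has $z$-constant term $\varepsilon^{-t}\tau(\alpha)\in O^*$, so it is invertible in $O[\mathbf x][[z]]$. Hence
$$\varepsilon^{t-v}U_m=\frac{\varepsilon^{-v}W_m(\alpha+z\mathbf x,\mathbf x)}{\varepsilon^{-t}\tau(\alpha+z\mathbf x)}\in O[\mathbf x][[z]],$$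
and it reduces to
$$u_m:=\frac{w_m(\alpha+z\mathbf x,\mathbf x)}{\tau_0(\alpha+z\mathbf x)}=\sum_{p\ge0}u_{m,p}(\mathbf x)z^p\in\mathbb F[\mathbf x][[z]].$$

**Step 4: the $u_{m,p}$ have small rank.** We bound the rank before the limit and then use Lemma B(b).

Let $\lambda_{ij}(\mathbf x)$ be the homogeneous linear part of $\ell_{ij}$ divided by $\ell_{ij}(\alpha)$, and $\mu_{ij}=\lambda_{ij}/(1+z\lambda_{ij})$. Then $T_i(\alpha+z\mathbf x)=T_i(\alpha)\prod_j(1+z\lambda_{ij})$. Since $\bigl(1+(z+h)\lambda_{ij}\bigr)/(1+z\lambda_{ij})=1+h\mu_{ij}$,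
$$\frac{T_i(\alpha+(z+h)\mathbf x)}{T_i(\alpha+z\mathbf x)}=\prod_j(1+h\mu_{ij}),\qquad\text{so}\qquad\frac{T_i^{[c]}(\alpha+z\mathbf x,\mathbf x)}{T_i(\alpha+z\mathbf x)}=e_c(\mu_{i1},\dots,\mu_{id_i}),$$
where $e_c$ is the elementary symmetric polynomial. Dividing row $i$ of the determinant by $T_i(\alpha+z\mathbf x)$ for each $i\le r$ divides $W_m(\alpha+z\mathbf x,\mathbf x)$ by $\tau(\alpha+z\mathbf x)$. So
$$U_m=\det\bigl(e_c(\mu_{i1},\dots,\mu_{id_i})\bigr)_{i\le r,\ c\in\{0,\dots,r\}\setminus\{m\}} .$$
In each Leibniz product the indices $c$ sum to $N_m:=\frac{r(r+1)}2-m\le N:=\frac{k(k+1)}2$. Since $e_c$ has at most $d^c$ monomials, $U_m$ is a signed sum of at most $r!\,d^{N_m}$ products $\prod_{l=1}^{N_m}\frac{\lambda_l}{1+z\lambda_l}$, with each $\lambda_l$ among the $\lambda_{ij}$. For each such product, the geometric series gives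
$$[z^p]\prod_{l=1}^{N_m}\frac{\lambda_l}{1+z\lambda_l}=(-1)^p\sum_{a_1+\dots+a_{N_m}=p}\ \prod_l\lambda_l^{a_l+1}.$$
Fix $i$ and split $\lambda_l=\lambda_l'(x_{\le i})+\lambda_l''(x_{>i})$. Expand every power by the binomial theorem and collect by the exponents $b_l$ of the $\lambda_l'$. Since $0\le b_l\le a_l+1\le p+1$, the whole sum over $a$ becomes
$$\sum_{b\in\{0,\dots,p+1\}^{N_m}}\Bigl(\prod_l\lambda_l'^{\,b_l}\Bigr)B_b(x_{>i})$$
for suitable polynomials $B_b$. So its $\mathrm{rk}_i$ over $\mathbb F(\varepsilon)$ is at most $(p+2)^{N_m}$. (If $N_m=0$, the empty product is $1$ and the bound $1$ is right.) Multiplication by $\varepsilon^{t-v}$ does not change ranks. By Lemma B(a),(b), for $p\le d$ and all $i$,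
$$\mathrm{rk}_i(u_{m,p})\le r!\,d^{N_m}(d+2)^{N_m}\le w:=k!\,(d+1)^{k(k+1)},$$
using $d(d+2)\le(d+1)^2$ and $2N_m\le k(k+1)$. Moreover $[z^p]U_m$ is homogeneous of degree $N_m+p$ or zero, so $\deg u_{m,p}\le N+d\le s^2+s$. By Lemma B(c), every $u_{m,p}$ with $p\le d$ has a DAG with $w\cdot\mathrm{poly}(s)$ vertices and path length $\mathrm{poly}(s)$.

**Step 5: the equation as a recursion.** This step turns (3) into a formula for the homogeneous parts of $f(\alpha+\mathbf x)$ in terms of the first $q$ of them.

Let $f(\alpha+z\mathbf x)=\sum_{j=0}^df_jz^j$, where $f_j\in\mathbb F[\mathbf x]$ is zero or homogeneous of degree $j$. Taking Hasse derivatives in $z$, $f^{[m]}(\alpha+z\mathbf x,\mathbf x)=\sum_j\binom jmf_jz^{j-m}$. Substitute $\mathbf y=\alpha+z\mathbf x$ in (3), divide by $\tau_0(\alpha+z\mathbf x)$, which is invertible since $\tau_0(\alpha)\ne0$, and take the coefficient of $z^{J-q}$ for $q\le J\le d$: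
$$\sum_{m=0}^q(-1)^m\sum_j\binom jmf_j\,u_{m,\,J-q-j+m}=0\qquad(u_{m,p}:=0\text{ for }p<0).$$
A nonzero term needs $j\le J-q+m\le J$, and $j=J$ forces $m=q$. So the only term with $j\ge J$ is $(-1)^q\binom Jqf_J\,u_{q,0}$. Put
$$h:=u_{q,0}=w_q(\alpha,\mathbf x)/\tau_0(\alpha),\qquad\text{so that } h(\beta)\ne0 .$$
Also $\binom Jq\ne0$ in $\mathbb F$, since $J\le d$ and $\operatorname{char}\mathbb F$ is $0$ or $>d$. Thus
$$h\,f_J=\sum_{j<J}c_{Jj}f_j\quad(q\le J\le d),\qquad c_{Jj}=-(-1)^q\tbinom Jq^{-1}\sum_{m=0}^q(-1)^m\tbinom jm\,u_{m,J-q-j+m}. \tag{4}$$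
All indices $p=J-q-j+m$ that occur satisfy $p\le J-j\le d$. So $h$ and each $c_{Jj}$ are linear combinations of at most $k+1$ of the $u_{m,p}$ with $p\le d$. By scaling and parallel composition they have DAGs with $w\cdot\mathrm{poly}(s)$ vertices and path length $\mathrm{poly}(s)$.

*The recursion for (1) with $d=2$.* Here $T_1=\varepsilon^{-1}(x_1+\varepsilon x_3)(x_2+\varepsilon x_4)$ and $T_2=-\varepsilon^{-1}x_1x_2$. Then $\tau$ has valuation $t=-2$ and $\tau_0=-y_1^2y_2^2$, so we may take $\alpha=(1,1,0,0)$, with $\tau_0(\alpha)=-1$. We have $\lambda_{11}=x_1+\varepsilon x_3$, $\lambda_{12}=x_2+\varepsilon x_4$, $\lambda_{21}=x_1$, $\lambda_{22}=x_2$. Let $m_j=x_j/(1+zx_j)$ for $j=1,2$, and $\delta_1=x_3/(1+zx_1)^2$, $\delta_2=x_4/(1+zx_2)^2$. Since $\lambda/(1+z\lambda)$ has $\lambda$-derivative $(1+z\lambda)^{-2}$, we get $\mu_{1j}=m_j+\varepsilon\delta_j+O(\varepsilon^2)$ and $\mu_{2j}=m_j$. Hence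
$$\begin{aligned}U_2&=e_1(\mu_{2\cdot})-e_1(\mu_{1\cdot})=-\varepsilon(\delta_1+\delta_2)+O(\varepsilon^2),\\ U_1&=e_2(\mu_{2\cdot})-e_2(\mu_{1\cdot})=-\varepsilon(\delta_1m_2+\delta_2m_1)+O(\varepsilon^2),\\ U_0&=e_1(\mu_{1\cdot})e_2(\mu_{2\cdot})-e_2(\mu_{1\cdot})e_1(\mu_{2\cdot})=-\varepsilon(\delta_1m_2^2+\delta_2m_1^2)+O(\varepsilon^2).\end{aligned}$$
In particular $U_2\ne0$, so $W_2\ne0$ and $r=2$. In each $W_m$ a factor $-\varepsilon^{-2}$ comes out, and the remaining determinant has two equal rows at $\varepsilon=0$, so every $W_m$ has valuation at least $-1$. The formula for $U_2$ shows that $W_2$ attains it. So $v=-1$, $\varepsilon^{t-v}=\varepsilon^{-1}$ and $q=2$. The constant terms in $z$ are $h=u_{2,0}=-(x_3+x_4)$ and $u_{1,0}=-(x_2x_3+x_1x_4)$. From $f(\alpha+z\mathbf x)=(1+zx_1)zx_4+(1+zx_2)zx_3$ we read $f_0=0$, $f_1=x_3+x_4$, $f_2=x_1x_4+x_2x_3$. In (4) with $J=2$, $j=1$ only $m=1$ contributes, and $c_{21}=u_{1,0}$. So (4) says $-(x_3+x_4)f_2=-(x_2x_3+x_1x_4)f_1$, which is true. The example also shows what remains to be done: $h$ is not a constant, so the recursion determines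 $f_J$ only after a division by $h$.

**Step 6: removing the division.** An ABP cannot divide, so we replace $1/h$ by a truncated geometric series around a point where $h\ne0$. Only terms of degree at most $d$ matter, because $\deg f\le d$.

Write $\hat P(\mathbf x)=P(\beta+\mathbf x)$. A DAG for $P$ becomes a DAG for $\hat P$ of the same size. Let $\eta=1-\hat h/h(\beta)$ and
$$\rho=h(\beta)^{-1}\sum_{i=0}^d\eta^i .$$
Since $\hat h=h(\beta)(1-\eta)$, we get $\rho\hat h=1-\eta^{d+1}$. As $\eta(0)=1-h(\beta)/h(\beta)=0$, this is $\equiv1\pmod{\langle\mathbf x\rangle^{d+1}}$.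

The polynomial $\eta$ has a DAG by scaling and parallel composition. A DAG for $\rho$ consists of an initial edge labeled $h(\beta)^{-1}$ into a vertex $p_0$, a copy of the DAG of $\eta$ from $p_{i-1}$ to $p_i$ for $1\le i\le d$, and edges labeled $1$ from each $p_i$ $(0\le i\le d)$ to the sink. It has $w\cdot\mathrm{poly}(s)$ vertices and path length $\mathrm{poly}(s)$.

Define $F_J=\hat f_J$ for $J<q$, $J\le d$, and $F_J=\sum_{j<J}\rho\,\hat c_{Jj}F_j$ for $q\le J\le d$. We claim $F_J\equiv\hat f_J\pmod{\langle\mathbf x\rangle^{d+1}}$ for all $J$. For $J<q$ this holds by definition. For $J\ge q$, by induction and by (4) shifted by $\beta$,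
$$F_J\equiv\rho\sum_{j<J}\hat c_{Jj}\hat f_j=\rho\,\hat h\,\hat f_J\equiv\hat f_J\pmod{\langle\mathbf x\rangle^{d+1}}.$$
Summing, and using $f(\alpha+\mathbf x)=\sum_jf_j(\mathbf x)$,
$$\sum_{J=0}^dF_J\equiv\sum_{J=0}^df_J(\beta+\mathbf x)=f(\alpha+\beta+\mathbf x)\pmod{\langle\mathbf x\rangle^{d+1}}.$$
Since $\deg f\le d$, the polynomial $f(\alpha+\beta+\mathbf x)$ is exactly the sum of the homogeneous components of degree $\le d$ of $\sum_JF_J$.

**Step 7: assembling the branching program.** We draw the recursion for the $F_J$ as a graph and truncate it.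

The polynomial $\sum_JF_J$ is computed by the following DAG with a source, vertices $v_0,\dots,v_d$ and a sink; all gadgets have disjoint interiors.

- From the source to $v_J$ ($J<q$, $J\le d$) place one path for each monomial $c\,x_{i_1}\cdots x_{i_J}$ of $f_J$, with labels $c(\beta_{i_1}+x_{i_1}),\ \beta_{i_2}+x_{i_2},\dots,\beta_{i_J}+x_{i_J}$. If $J=0$, place a single edge labeled $c$.
- From $v_j$ to $v_J$ ($j<J$, $J\ge q$) place the series composition of DAGs for $\rho$ and $\hat c_{Jj}$.
- From each $v_J$ to the sink place an edge labeled $1$.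

By induction on $J$, the paths from the source to $v_J$ sum to $F_J$. The monomials in the first item have degree at most $q-1\le k-1$, so there are at most
$$\binom{n+k-1}{k-1}=\prod_{i=1}^{k-1}\frac{n+i}i\le(n+1)^{k-1}$$
of them, and they need at most $k(n+1)^{k-1}$ new vertices. The second item has at most $(d+1)^2$ gadgets, each with $w\cdot\mathrm{poly}(s)$ vertices. So the total number of vertices is $\mathrm{poly}(s)\,(w+(n+1)^k)$. A source-to-sink path uses at most $k$ edges of the first item, at most $d$ gadgets of the second and one last edge, so its length is $\mathrm{poly}(s)$.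

Lemma C yields a layered ABP of size $\mathrm{poly}(s)\,(w+(n+1)^k)$ for $f(\alpha+\beta+\mathbf x)$. Substituting $\mathbf x\mapsto\mathbf x-\alpha-\beta$ in the labels, which stay affine over $\mathbb F$, gives an ABP for $f$ of size at most
$$s^C\bigl(k!\,(d+1)^{k(k+1)}+(n+1)^k\bigr)\le s^C\bigl(s^k\cdot s^{k^2+k}+s^k\bigr)\le s^{k^2+2k+O(1)},$$
using $k!\le s^k$ and $d+1,n+1\le s$. All $\mathrm{poly}(s)$ factors are absolute polynomials, so $C$ is absolute. $\blacksquare$

## 7. Fan-in $\Theta(\log s)$, fan-in $s^{o(1)}$, and fan-in $s^\delta$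

*Proof of Corollary 2.* Put $S(s)=s^{k(s)^2+2k(s)+C'}$, with $C'$ the absolute constant in the $O(1)$ of Theorem 1. This is a single function, depending only on $k(\cdot)$ and not on the family. If $k(s)=\Theta(\log s)$, then
$$\log_2S(s)=\bigl(k(s)^2+2k(s)+C'\bigr)\log_2s=O(\log^3s)=s^{o(1)}.$$
If $k(s)=s^{o(1)}$ with $k(s)\ge1$, then $2k(s)+C'=O(k(s)^2)$, so $\log_2S(s)=O(k(s)^2\log s)=s^{o(1)}$. In positive characteristic, $\operatorname{char}\mathbb F>2s^2$ suffices at parameter $s$. $\blacksquare$

*Proof of Proposition 3.* By Theorem 1, $A$ is finite. It is monotone in both arguments, because "top fan-in $k$" and "size $s$" both mean "at most". If $A(s,s)$ is subexponential, then so is $A(\lceil s^\delta\rceil,s)\le A(s,s)$, since $\lceil s^\delta\rceil\le s$.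

Conversely, let $A(\lceil s^\delta\rceil,s)\le2^{s^{a(s)}}$ with $a(s)\to0$; we may take $a(s)\ge0$. Given $\sigma\ge1$, put $s=\lceil\sigma^{1/\delta}\rceil\ge\sigma$. Then $s^\delta\ge\sigma$, so $\lceil s^\delta\rceil\ge\sigma$, and monotonicity gives
$$A(\sigma,\sigma)\le A(\lceil s^\delta\rceil,s)\le2^{s^{a(s)}} .$$
Since $s\le2\sigma^{1/\delta}$ with $\delta$ fixed, $s^{a(s)}\le2^{a(s)}\sigma^{a(s)/\delta}=\sigma^{o(1)}$ as $\sigma\to\infty$. So $A(\sigma,\sigma)\le2^{\sigma^{o(1)}}$. Finally, the top fan-in never exceeds the size, so $A(\sigma,\sigma)$ covers all border depth-3 circuits of size $\sigma$. $\blacksquare$
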